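\title{A growth gap for orbits on $n$-tuples of primitive oligomorphic groups}

\begin{abstract}
Let $G$ be a primitive oligomorphic permutation group on an infinite set, and let $F_n(G)$ be the number of its orbits on $n$-tuples of distinct points. We prove that if $G$ is not highly homogeneous, then $F_n(G)\ge 2^n n!/q(n)$ for some polynomial $q$ and all large $n$. The constant $2$ is best possible and the polynomial cannot be dropped. It follows that the number of orbits on $n$-element subsets is at least $2^n/q(n)$. The proof studies the orbits of stabilizers of finite sets that carry an invariant total preorder. If there is such an orbit, elementary counting forces either fast growth or high homogeneity. If there is none, the associated first-order structure is stable or has fast growth, and forking independence forces either fast growth or high transitivity.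
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a permutation group on an infinite set $\Omega$. It is \emph{oligomorphic} if it has only finitely many orbits on $\Omega^n$ for every $n$. For such a group let $F_n(G)$ be the number of orbits on $n$-tuples of distinct elements of $\Omega$, and let $f_n(G)$ be the number of orbits on $n$-element subsets of $\Omega$. These numbers measure how much structure $G$ preserves: $F_n$ counts the labeled configurations of $n$ points that $G$ can tell apart, and $f_n$ counts the unlabeled ones. An orbit on $n$-sets gives between $1$ and $n!$ orbits on $n$-tuples of distinct elements, so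
\begin{equation}\label{eq:fF}
f_n(G)\le F_n(G)\le n!\,f_n(G).
\end{equation}
The group $G$ is \emph{highly transitive} if $F_n(G)=1$ for all $n$, and \emph{highly homogeneous} if $f_n(G)=1$ for all $n$, that is, if it is transitive on $k$-element subsets for every $k$. It is \emph{primitive} if it is transitive and preserves no equivalence relation on $\Omega$ other than equality and the universal relation.

The full symmetric group has $F_n=f_n=1$. The group $\operatorname{Aut}(\mathbb{Q},<)$ has $f_n=1$ and $F_n=n!$, the largest value that \eqref{eq:fF} allows for a highly homogeneous group. What is the slowest possible growth when $G$ is not highly homogeneous? Without primitivity it can be very slow: if $\Omega$ is split into two infinite halves of the same cardinality and $G$ consists of all permutations preserving this partition, then a tuple is described by which of its entries lie in the same half as the first one, so $F_n=2^{n-1}$, while $f_2=2$. For primitive groups the picture is different.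

For functions $f,g\colon\mathbb{N}\to\mathbb{R}_{>0}$, say that $f(n)$ has \emph{growth almost bounded below} by $g(n)$ if there is a polynomial $q$ with positive leading coefficient such that $f(n)\ge g(n)/q(n)$ for all large $n$. Let $G$ be primitive, oligomorphic and not highly homogeneous. Macpherson proved that $f_n(G)$ has growth almost bounded below by $c^n$ for some constant $c>1$, and it is proved in \cite{orbits} that $F_n(G)$ has growth almost bounded below by $c^n n!$ for a constant $c\approx1.17$. Examples in \cite{orbits} indicate that the best constant one can hope for in the bound for $f_n$ is $c=2$, and this led Macpherson to conjecture that $f_n(G)$ has growth almost bounded below by $2^n$. The analogous statement for tuples, that $F_n(G)$ has growth almost bounded below by $2^n n!$, is proposed as \cite[Conjecture~7.2]{orbits}. We prove it.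

\begin{theorem}\label{thm:main}
Let $G$ be a primitive oligomorphic group on an infinite set $\Omega$ that is not highly homogeneous. Then there is a polynomial $q$ with positive leading coefficient such that $F_n(G)\ge 2^n n!/q(n)$ for all large $n$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(i)] The constant $2$ in Theorem~\ref{thm:main} is best possible, and the polynomial cannot be dropped: some primitive, not highly homogeneous, oligomorphic group $G$ has $F_n(G)=2^{n-1}(n-1)!$ for all $n\ge1$.
\item[(ii)] For a primitive oligomorphic group $G$, either $G$ is highly homogeneous and $F_n(G)\le n!$ for all $n$, or $F_n(G)\ge 2^n n!/q(n)$ for large $n$, for some polynomial $q$.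
\item[(iii)] In the second case, $f_n(G)\ge 2^n/q(n)$ for large $n$.
\end{enumerate}
\end{theorem}

Parts (ii) and (iii) follow from Theorem~\ref{thm:main} and \eqref{eq:fF}: a highly homogeneous group has $F_n\le n!$, and every oligomorphic group has $f_n\ge F_n/n!$. Part (iii) is the bound conjectured by Macpherson. Part (i) is proved in Section~\ref{sec:example}.

The shape of the bound has a simple explanation. An invariant linear order contributes the factor $n!$. The cheapest structure that can be added to it is one binary choice per point, which contributes $2^n$. Finally, fixing finitely many points changes the count only by a polynomial factor, so the order and the binary choice need only be invariant under the stabilizer of a finite set.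

Call $G$ \emph{slow} if it violates the bound of Theorem~\ref{thm:main}. We must show that a slow primitive group is highly homogeneous. Section~\ref{sec:criteria} lists five configurations that a slow group cannot preserve. The central object is an \emph{ordered orbit}: an orbit $p$ of the stabilizer of a finite set, with an invariant total preorder that has more than one class. Section~\ref{sec:ordered} shows that in a slow group further points cut $p$ only in the way that points cut $(\mathbb{Q},<)$. Section~\ref{sec:blocks}, the longest part, uses primitivity to show that the preorder is a linear order, and Section~\ref{sec:homog} then moves every finite set into $p$. These sections use only permutation groups and counting. Model theory enters in Section~\ref{sec:stable}, which treats the case where no ordered orbit exists: a theorem of Simon \cite{simon} reduces it to stable structures, where forking independence shows that $G$ is highly transitive.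

\section{The extremal example}\label{sec:example}

The picture is a circle of length $2$ with a countable dense set $\Omega$ of points, no two of them antipodal, and the relation ``$y$ lies in the open half circle ahead of $x$''. We work with a lift to $\mathbb{Q}$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Choose $S_0\subseteq\mathbb{Q}\cap[0,1)$ such that $S_0$ and its complement are dense in $[0,1)$. Write $t\in\mathbb{Q}$ as $r+m$ with $r\in[0,1)$ and $m\in\mathbb{Z}$, and color $t$ black if $r\in S_0$ and $m$ is even or $r\notin S_0$ and $m$ is odd; color it white otherwise. Both colors are dense, and $t$ and $t+1$ always have opposite colors. Let $\widetilde G$ be the group of color-preserving order automorphisms of $\mathbb{Q}$ that commute with $t\mapsto t+1$, let $\Omega$ be the set of black points modulo $2\mathbb{Z}$, and let $G$ be the group induced by $\widetilde G$ on $\Omega$.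

Let $x\in\Omega$ have a lift $t$. Two black points that are congruent modulo $1$ are congruent modulo $2$, so the lifts of a point $y\ne x$ are not congruent to $t$ modulo $1$, and there is a unique $q_t(y)\in(t,t+1)$ congruent to them modulo $1$. The map $q_t$ is a bijection from $\Omega\setminus\{x\}$ onto $(t,t+1)\cap\mathbb{Q}$; its inverse sends $q$ to the class of $q$ if $q$ is black and to the class of $q+1$ if $q$ is white. Replacing $t$ by $t+2m$ adds $2m$ to every $q_t(y)$, and $q_{gt}(gy)=g\,q_t(y)$ for $g\in\widetilde G$. Hence the \emph{pattern} of a tuple $(x_1,\dots,x_n)$ of distinct points, namely the order and the colors of $q_t(x_2),\dots,q_t(x_n)$ for a lift $t$ of $x_1$, is well defined and $G$-invariant. There are $(n-1)!\,2^{n-1}$ possible patterns, and all occur because both colors are dense.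

Conversely, let $(x_i)$ and $(x_i')$ have the same pattern, with lifts $t,t'$ of $x_1,x_1'$. The sets $(t,t+1)\cap\mathbb{Q}$ and $(t',t'+1)\cap\mathbb{Q}$ are countable dense orders without endpoints, each with two dense colors, so the back-and-forth argument gives a color-preserving order isomorphism $g$ between them that takes $q_t(x_i)$ to $q_{t'}(x_i')$ for $i\ge2$. Extend $g$ by $g(t)=t'$ and $g(s+m)=g(s)+m$ for $s\in[t,t+1)$, $m\in\mathbb{Z}$. Adding $m$ keeps or exchanges the colors on both sides at once, so $g\in\widetilde G$, and $g$ takes $x_i$ to $x_i'$. Thus $F_n(G)=2^{n-1}(n-1)!$; in particular $G$ is oligomorphic and transitive.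

The two orbits on pairs of distinct points are ``$y$ is ahead of $x$'' ($q_t(y)$ black) and ``$y$ is behind $x$'' ($q_t(y)$ white). If $y$ is ahead of $x$, then $s=q_t(y)$ is a lift of $y$ with $t<s<t+1$, and $q_s(x)=t+1$ is white, so $x$ is behind $y$. The two orbits are therefore reverses of each other. An invariant equivalence relation other than equality contains one of them, hence both, so $G$ is primitive. Since $F_3=8>3!$, inequality \eqref{eq:fF} gives $f_3\ge2$, and $G$ is not highly homogeneous. Finally $F_n=2^n n!/(2n)$. So no constant $c>2$ works in Theorem~\ref{thm:main}, and since $F_n/(2^n n!)\to0$ the polynomial cannot be omitted.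
\end{proof}

This example also shows the method of proof in its smallest case. Fix $x$ with lift $t$, let $p$ be the set of points ahead of $x$ and $s$ the set of points behind $x$. The stabilizer $G_x$ is transitive on $p$ and preserves the linear order on $p$ given by $q_t$. Looking at $p$ alone we see only $n!$ orbits of $G_x$ on $n$-tuples, as for $(\mathbb{Q},<)$. The missing factor $2^n$ is revealed by a point $d\in s$: the stabilizer of $x$ and $d$ has two orbits on $p$, namely $\{y:q_t(y)<q_t(d)\}$ and $\{y:q_t(y)>q_t(d)\}$. This cut assigns to $d$ a position among the points of $p$, so $p\cup s$ is ordered, $p$ and $s$ alternate, and an increasing sequence of length $n$ can follow any of the $2^n$ words in the letters $p,s$. For $n=2$ the four words and the two ways to label the entries give the $8$ orbits of $G$ on triples with first entry $x$. In $(\mathbb{Q},<)$ this does not happen: if $p=(a,\infty)$ and $d<a$, the stabilizer of $a$ and $d$ is still transitive on $p$. Lemma~\ref{lem:onepoint} below carries out this argument in general.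

\section{Five counting criteria}\label{sec:criteria}

In Sections~\ref{sec:criteria}--\ref{sec:homog}, $G$ is an oligomorphic group on an infinite set $\Omega$. The letters $A,A',C_0,D,P,U$ denote finite subsets of $\Omega$. We write $G_A$ for the pointwise stabilizer of $A$ and abbreviate unions by juxtaposition, as in $G_{AD}=G_{A\cup D}$ and $G_{Ad}=G_{A\cup\{d\}}$. For any set $S$ we put $G_{A,S}=\{g\in G_A:gS=S\}$. Prefixing an enumeration of $A$ to a tuple shows that $G_A$ has finitely many orbits on each $\Omega^n$. In particular an infinite $G_A$-invariant set contains an infinite orbit; and an infinite $G_A$-orbit is disjoint from $A$. Tuples are \emph{inequivalent over $A$} if they lie in different $G_A$-orbits.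

A \emph{total preorder} on a set $Z$ is a reflexive and transitive relation $\le$ in which any two elements are comparable. Its \emph{classes} are the sets $\{y:x\le y\le x\}$; they are linearly ordered by $\le$, and $x<y$ means $x\le y\not\le x$. We use the following observation repeatedly.

\begin{lemma}\label{lem:noend}
If a group acts transitively on $Z$ and preserves a total preorder with at least two classes, then there is no largest and no smallest class, and there are infinitely many classes.
\end{lemma}

\begin{proof}
A largest or smallest class would be invariant, hence equal to $Z$. A nonempty finite linear order has a largest element.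
\end{proof}

A sequence $(c_n)$ is \emph{fast} if $c_n\ge2^n n!/q(n)$ for all large $n$, for some polynomial $q$ with positive leading coefficient. The group $G$ is \emph{fast} if $(F_n(G))$ is fast, and \emph{slow} otherwise.

\begin{lemma}[Fixing points]\label{lem:fix}
Let $(c_n)$ be fast. If for all large $n$ there are $c_n$ tuples of $n$ distinct elements of $\Omega\setminus A$ that are pairwise inequivalent over $A$, then $G$ is fast.
\end{lemma}

\begin{proof}
Let $a=|A|$. Prefixing an enumeration of $A$ gives $F_N(G)\ge c_{N-a}$, and $2^{N-a}(N-a)!\ge 2^N N!/(2^aN^a)$. So $F_N(G)\ge 2^N N!/(2^aN^aq(N-a))$ for large $N$.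
\end{proof}

\begin{lemma}[Two colors]\label{lem:colors}
Let $Z_1,Z_2\subseteq\Omega\setminus A$ be disjoint $G_A$-invariant sets, with a $G_A$-invariant total preorder on $Z_1\cup Z_2$ such that for every word $w\in\{1,2\}^n$, $n\ge1$, there are $z_1<\dots<z_n$ with $z_i\in Z_{w_i}$. Then $G$ is fast.
\end{lemma}

\begin{proof}
Rearrange each of these $2^n$ sequences in all $n!$ ways. The $G_A$-orbit of a resulting tuple determines the order of its entries and then the word, so we get $2^n n!$ tuples that are inequivalent over $A$. Apply Lemma~\ref{lem:fix}.
\end{proof}

\begin{lemma}[An order inside an order]\label{lem:lex}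
Let $Z\subseteq\Omega\setminus A$ be $G_A$-invariant, let $\le$ be a $G_A$-invariant total preorder on $Z$ with infinitely many classes, and let $\le'$ be a $G_A$-invariant relation on $Z$ whose restriction to each class of $\le$ is a total preorder with infinitely many classes. Then $G$ is fast.
\end{lemma}

\begin{proof}
Let $n=n_1+\dots+n_k$ be one of the $2^{n-1}$ compositions of $n$. Choose classes $\gamma_1<\dots<\gamma_k$ of $\le$ and a strictly $\le'$-increasing sequence of length $n_i$ in $\gamma_i$, concatenate, and rearrange in all $n!$ ways. Comparing entries first by $\le$ and then by $\le'$ recovers the rearrangement, and the classes of $\le$ recover the composition. This gives $2^{n-1}n!$ tuples that are inequivalent over $A$.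
\end{proof}

A family of sets is \emph{laminar} if any two members are nested or disjoint.

\begin{lemma}[Trees]\label{lem:trees}
Let $\mathcal{L}$ be a $G_A$-invariant laminar family of nonempty subsets of $\Omega$ in which every member contains two disjoint members, and some member $S_0$ is disjoint from $A$. Then $G$ is fast.
\end{lemma}

\begin{proof}
Let $n\ge2$, $[n]=\{1,\dots,n\}$, and let $t$ be a rooted binary tree with leaf set $[n]$. It has $2n-1$ vertices; the set of leaves below a vertex is a \emph{cluster}, and $t$ is the inclusion order on its $2n-1$ clusters. Assign $S_0$ to the root, and recursively assign to the two children of a vertex $v$ two disjoint members of $\mathcal{L}$ contained in the member $S_v$ assigned to $v$. Pick $x_i\in S_i$ for each leaf $i$. The $x_i$ are distinct, and $\{i:x_i\in S_v\}$ is the cluster of $v$.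

The family of nonempty sets $\{i:x_i\in S\}$, $S\in\mathcal{L}$, depends only on the $G_A$-orbit of $(x_1,\dots,x_n)$, is laminar, and contains all clusters of $t$. A laminar family of nonempty subsets of $[n]$ has at most $2n-1$ members. Indeed, its maximal members other than $[n]$ are disjoint, of sizes $n_1,\dots,n_k$ say, so by induction the family has at most $1+\sum_i(2n_i-1)$ members; this is at most $2n-1$ if $k\ge2$, if $k=1$ (then $n_1<n$), and if $k=0$. Hence the family is exactly the set of clusters, and $t$ is recovered from the orbit.

A tree on $[n+1]$ arises in exactly one way from a tree on $[n]$ by attaching the leaf $n+1$ just above one of the $2n-1$ vertices. So the number of trees on $[n]$ is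
\[
1\cdot3\cdot5\cdots(2n-3)\ \ge\ 2\cdot4\cdots(2n-4)=2^{n-2}(n-2)!=\frac{2^n n!}{4n(n-1)},
\]
which is fast.
\end{proof}

These three criteria give $2^n n!$ up to a polynomial factor and no more; they sit exactly at the threshold. The next criterion gives much more.

\begin{lemma}[Quadratically many points]\label{lem:quad}
Suppose there are constants $d,c,\varepsilon>0$ such that for all large $n$ there are a set $P$ with $|P|\le dn+c$ and at least $\varepsilon n^2$ elements of $\Omega\setminus P$ that are pairwise inequivalent over $P$. Then $G$ is fast.
\end{lemma}

\begin{proof}
Given a large $N$, take $n=\lfloor N/(8(d+1))\rfloor$. Then $|P|\le N/8+c\le N/4$, so $m=N-|P|$ satisfies $3N/4\le m\le N$. The number $r$ of the given elements satisfies $r-N\ge\eta N^2\ge1$ for a constant $\eta>0$. Distinct sequences of $m$ distinct such elements are inequivalent over $P$, so prefixing $P$ gives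
\[
F_N(G)\ge r(r-1)\cdots(r-m+1)\ge(\eta N^2)^{3N/4}=(\eta^{3/4}N^{1/2})^N N^N\ge 2^N N!
\]
for large $N$.
\end{proof}

The last criterion handles a preorder whose classes carry some structure of their own.

\begin{lemma}[Rich classes]\label{lem:rich}
Let $p$ be a $G_A$-orbit with a $G_A$-invariant total preorder that has infinitely many classes. Let $\beta$ be a class, let $b_j$ be the number of $G_{A,\beta}$-orbits on $j$-tuples of distinct elements of $\beta$, and let $B(x)=\sum_{j\ge1}b_jx^j/j!$. If $B(1/2)>1$, possibly $B(1/2)=\infty$, then $G$ is fast.
\end{lemma}

\begin{proof}
The group $G_A$ permutes the classes transitively. So $b_j$ is the number of $G_A$-orbits on $j$-tuples of distinct elements lying in one class, every class contains a representative of each of these orbits, and $b_1=1$. Take an ordered partition of $[n]$ into parts of sizes $j_1,\dots,j_k$, place the parts in increasing classes, and choose for the subtuple on the $i$-th part one of the $b_{j_i}$ orbits. All these data are invariants over $A$, so we get $n!\,a_n$ inequivalent tuples, where $a_n=\sum\beta_{j_1}\cdots\beta_{j_k}$ is summed over the compositions of $n$ and $\beta_j=b_j/j!$. With $a_0=1$ we have $a_n=\sum_{j=1}^n\beta_ja_{n-j}$,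 and $\beta_1=1$ gives $a_n\ge a_{n-1}\ge\dots\ge1$. Choose $m$ with $\sum_{j\le m}\beta_j2^{-j}\ge1$. Then $a_n\ge2^{n-m}$ for all $n$: for $n<m$ because $a_n\ge1$, and for $n\ge m$ by induction, since $a_n\ge\sum_{j\le m}\beta_j2^{n-j-m}\ge2^{n-m}$. The orbit $p$ is infinite, so it misses $A$, and Lemma~\ref{lem:fix} applies.
\end{proof}

\section{Ordered orbits in slow groups}\label{sec:ordered}

\begin{definition}\label{def:ordered}
An \emph{ordered orbit} is a triple $(A,p,\le)$, where $A$ is finite, $p$ is a $G_A$-orbit, and $\le$ is a $G_A$-invariant total preorder on $p$ with at least two classes. We say that it is \emph{over} $A$. The classes are called \emph{blocks}; $[y]$ is the block of $y$, and $L$ is the linearly ordered set of blocks. For $d\in p$ put $p_{<d}=\{y\in p:y<d\}$ and $p_{>d}=\{y\in p:y>d\}$, and for $\delta\in L$ define $L_{<\delta}$ and $L_{\le\delta}$ in the same way.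
\end{definition}

By Lemma~\ref{lem:noend}, $L$ is infinite without endpoints, so $p$ is infinite and $A\cap p=\emptyset$. Moreover $L$ is dense. Otherwise some block, hence by transitivity every block, has an immediate successor, and the pairs consisting of a block and its $k$-th successor give infinitely many $G_A$-orbits on $L^2$, hence on $p^2$. Reversing $\le$ gives another ordered orbit, and so does translating $(A,p,\le)$ by an element of $G$. An \emph{initial segment} of $L$ is a downward closed subset; the initial segments are linearly ordered by inclusion.

\medskip
\emph{For the rest of this section, $G$ is slow and $(A,p,\le)$ is an ordered orbit.} Primitivity is not needed here. The goal is Lemma~\ref{lem:components}: fixing finitely many further points cuts $p$ only at the blocks that contain them.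

\begin{lemma}\label{lem:convex}
Let $G_{AD}\le K\le G_A$, let $Z\subseteq p\setminus D$ be a $K$-invariant convex union of infinitely many blocks, and let $L'$ be the set of these blocks.
\begin{enumerate}
\item[(a)] $K$ has finitely many orbits on $L'$, and they are convex.
\item[(b)] If $K$ is transitive on $L'$, then it is transitive on $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Finiteness holds already for $G_{AD}$. Suppose an orbit $O$ is not convex: $\delta<\delta'<\delta''$ with $\delta,\delta''\in O$ and $\delta'$ in another orbit $O'$. Applying elements of $K$ to $\delta<\delta'$ and to $\delta'<\delta''$, we see that every element of $O$ lies below an element of $O'$ and every element of $O'$ lies below an element of $O$. So above any element of $O\cup O'$ there are elements of both orbits, and every word in $O,O'$ is realized by an increasing sequence. The unions of the blocks in $O$ and in $O'$ are $G_{AD}$-invariant and miss $A\cup D$, so $G$ is fast by Lemma~\ref{lem:colors}, a contradiction.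

(b) Two different $K$-orbits on $Z$ would both meet every block in the infinite set $L'$, and Lemma~\ref{lem:colors} would apply over $A\cup D$.
\end{proof}

It remains to exclude that $K$ has several convex orbits on $L'$, that is, that the new points determine a cut of $L$. For a point outside $p$ this is the situation of Section~\ref{sec:example}. For a point inside $p$ the difficulty is that the cut need not be the position of any point of $\Omega$. The next lemma deals with this: a block cannot determine a cut strictly below itself. Its two cases lead to an order inside an order and to a tree.

\begin{lemma}\label{lem:nocut}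
There is no $G_A$-equivariant map $c$ from $L$ to initial segments of $L$ with $\emptyset\ne c(\delta)\subsetneq L_{<\delta}$ for all $\delta$.
\end{lemma}

\begin{proof}
Suppose $c$ exists. Let $K=G_A$, let $K_\delta$ be the stabilizer of a block $\delta$, and let $d\in\delta$. Lemma~\ref{lem:convex}(a), applied to $G_{Ad}\le K_\delta$ and $Z=p_{<d}$, shows that $K_\delta$ has finitely many orbits on $L_{<\delta}$, all convex, and there are at least two because $c(\delta)$ is $K_\delta$-invariant. Let $J_\delta$ be the top orbit and $f(\delta)=L_{<\delta}\setminus J_\delta$. Then $f$ is equivariant and $\emptyset\ne f(\delta)\subsetneq L_{<\delta}$. The advantage of $f$ over $c$ is that the pairs $(\delta,\varepsilon)$ with $\varepsilon\in J_\delta$ form a single $K$-orbit. Hence either $f(\varepsilon)\subseteq f(\delta)$ for all such pairs, or $f(\varepsilon)\supsetneq f(\delta)$ for all such pairs.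

\emph{Case 1: $f(\varepsilon)\subseteq f(\delta)$ whenever $\varepsilon\in J_\delta$.} Then $f$ is monotone: if $\varepsilon<\delta$ and $\varepsilon\notin J_\delta$, then $\varepsilon\in f(\delta)$ and $f(\varepsilon)\subseteq L_{<\varepsilon}\subseteq f(\delta)$. We iterate $f$ until it stabilizes. Put
\[
f_1=f,\qquad f_{j+1}(\delta)=\bigcup_{\eta\in f_j(\delta)}f(\eta).
\]
By induction each $f_j$ is equivariant and monotone, and its values are nonempty initial segments. Also $f_{j+1}(\delta)\subseteq f_j(\delta)$, since $\eta\in f_j(\delta)$ gives $f(\eta)\subseteq L_{<\eta}\subseteq f_j(\delta)$. The sets $f_j(\delta)$ are $K_\delta$-invariant subsets of $L_{<\delta}$, and there are finitely many of those, so $f_j(\delta)=f_{j+1}(\delta)$ for some $j$; by transitivity the same $j$ works for all $\delta$. Put $h=f_j$. Then $\emptyset\ne h(\delta)\subseteq f(\delta)\subsetneq L_{<\delta}$ and $h(\delta)=\bigcup_{\eta\in h(\delta)}f(\eta)$.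

We claim that $h(\varepsilon)=h(\delta)$ whenever $\varepsilon\in L_{<\delta}\setminus h(\delta)$. Monotonicity gives $h(\varepsilon)\subseteq h(\delta)$. For the converse we show $h(\delta)\subseteq f_i(\varepsilon)$ by induction on $i$. Every $\eta\in h(\delta)$ is below $\varepsilon$, so $f(\eta)\subseteq f(\varepsilon)$, and the union of these sets is $h(\delta)$; this is the case $i=1$. If $h(\delta)\subseteq f_i(\varepsilon)$, then $h(\delta)=\bigcup_{\eta\in h(\delta)}f(\eta)\subseteq f_{i+1}(\varepsilon)$.

Preorder $p$ by $y\le_1z$ if and only if $h([y])\subseteq h([z])$. This total preorder is $G_A$-invariant. It has at least two classes, since $\varepsilon\in h(\delta)$ gives $\varepsilon\in h(\delta)\setminus h(\varepsilon)$, so it has infinitely many by Lemma~\ref{lem:noend}. The class containing $\delta$ contains all blocks in $L_{<\delta}\setminus h(\delta)$, a nonempty final segment of $L_{<\delta}$, which is infinite by density. Lemma~\ref{lem:lex}, applied to $\le_1$ and $\le$, shows that $G$ is fast.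

\emph{Case 2: $f(\varepsilon)\supsetneq f(\delta)$ whenever $\varepsilon\in J_\delta$.} Let $\varepsilon<\delta$. If $\varepsilon\in J_\delta$, then $J_\varepsilon=L_{<\varepsilon}\setminus f(\varepsilon)\subseteq L_{<\delta}\setminus f(\delta)=J_\delta$. If $\varepsilon\in f(\delta)$, then $J_\varepsilon\subseteq L_{<\varepsilon}\subseteq f(\delta)$ is disjoint from $J_\delta$. So the family of the sets $J_\delta$ is laminar. Given $\delta$, choose $\varepsilon\in J_\delta$ and $\varepsilon'\in f(\varepsilon)\setminus f(\delta)$. Then $\varepsilon'<\varepsilon<\delta$ and $\varepsilon'\in J_\delta$, so $J_\varepsilon$ and $J_{\varepsilon'}$ are contained in $J_\delta$, and they are disjoint because $\varepsilon'\in f(\varepsilon)$. Lemma~\ref{lem:trees}, applied to the unions of the blocks in the sets $J_\delta$, shows that $G$ is fast.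

Both cases contradict slowness.
\end{proof}

\begin{lemma}\label{lem:onepoint}
\begin{enumerate}
\item[(a)] If $d\notin p$, then $p$ is a single $G_{Ad}$-orbit.
\item[(b)] If $d\in p$, then $p_{<d}$ and $p_{>d}$ are single $G_{Ad}$-orbits.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:convex} with $Z=p$, it suffices to exclude that $G_{Ad}$ has at least two orbits on $L$, all convex. In that case the lowest orbit $f(d)$ is a nonempty proper initial segment of $L$. It is $G_{Ad}$-invariant, so $f(gd)=gf(d)$ defines an equivariant map $f$ on the orbit $s=G_Ad$. The union of the values of $f$ is $G_A$-invariant and nonempty, so it is $L$. Finitely many proper initial segments have a proper union, so $f$ takes infinitely many values. Hence $s$ is infinite and misses $A$; it also misses $p$, being a different orbit.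

Assign to $z\in p$ the pair $(L_{\le[z]},0)$ and to $d'\in s$ the pair $(f(d'),1)$, and compare pairs lexicographically, with first coordinates ordered by inclusion. This is a $G_A$-invariant total preorder on $p\cup s$ that extends $\le$, and $z<d'$ if $[z]\in f(d')$, while $d'<z$ otherwise. Above each $z\in p$ there is an element of $p$, since $L$ has no largest element, and an element of $s$, since the values of $f$ cover $L$. Above each $d'\in s$ there is an element $z$ of $p$, since $f(d')\ne L$, and above $z$ an element of $s$. So all words in $p,s$ are realized, and Lemma~\ref{lem:colors} contradicts slowness.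

(b) Reversing $\le$ exchanges the two sets, so we treat $p_{<d}$. By Lemma~\ref{lem:convex} with $Z=p_{<d}$, it suffices to exclude that $G_{Ad}$ has at least two orbits on $L_{<[d]}$, all convex. In that case let $f(d)$ be $L_{<[d]}$ minus the top orbit, and extend $f$ equivariantly to $p$; then $\emptyset\ne f(y)\subsetneq L_{<[y]}$ for all $y\in p$. The cut $f(y)$ depends on the point $y$ and not only on its block, so put $f^+(\delta)=\bigcup_{y\in\delta}f(y)$. This is an equivariant map to nonempty initial segments with $f^+(\delta)\subseteq L_{<\delta}$. By Lemma~\ref{lem:nocut} equality holds for some $\delta$, hence for all. So $L_{<\delta}$ is the union of the proper initial segments $f(y)$, $y\in\delta$, and $f$ takes infinitely many values on each block. Lemma~\ref{lem:lex}, applied to $\le$ and the relation $f(y)\subseteq f(z)$, contradicts slowness.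
\end{proof}

Let $D$ be finite, and let $r$ be the number of blocks of $p$ that meet $D$. Removing these blocks leaves $r+1$ convex pieces, each a union of infinitely many blocks because $L$ is dense without endpoints. These are the \emph{components of $p$ with respect to $D$}.

\begin{lemma}\label{lem:components}
\begin{enumerate}
\item[(a)] Each component of $p$ with respect to $D$ is a single $G_{AD}$-orbit, and with $\le$ it is an ordered orbit over $A\cup D$.
\item[(b)] If $\beta$ is a block and $D\cap\beta=\emptyset$, then $G_{AD,\beta}$ is transitive on $\beta$.
\item[(c)] If $D\cap p=\emptyset$, then $G_{AD}$ is transitive on the strictly increasing $n$-tuples of $p$, for each $n$.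
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Add the points of $D$ one at a time. Let $I$ be a component with respect to $D'$, an ordered orbit over $A\cup D'$, and let $d$ be the new point. If $d\notin I$, then $I$ is a component with respect to $D'\cup\{d\}$, and Lemma~\ref{lem:onepoint}(a) applies to $I$. If $d\in I$, then $I$ is replaced by $I_{<d}$ and $I_{>d}$, and Lemma~\ref{lem:onepoint}(b) applies to $I$.

(b) The block $\beta$ lies in a component, on which $G_{AD}$ is transitive, and an element of $G_{AD}$ that maps a point of $\beta$ into $\beta$ preserves $\beta$.

(c) For $n=1$ this is (a). Given $y_1<\dots<y_n$ and $y_1'<\dots<y_n'$, we may assume by induction that $y_i=y_i'$ for $i<n$. Then $y_n$ and $y_n'$ lie in $p_{>y_{n-1}}$, a component with respect to $D\cup\{y_1,\dots,y_{n-1}\}$, and (a) applies.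
\end{proof}

Two consequences describe a single block: another ordered orbit cannot order it, and it has very few orbits over one of its points.

\begin{lemma}\label{lem:blockin}
Let $(A',p',\le')$ be another ordered orbit and let $\beta$ be a block of $p$ with $A'\cap\beta=\emptyset$. Then $\beta\cap p'=\emptyset$, or $\beta$ is contained in one block of $p'$.
\end{lemma}

\begin{proof}
Let $I\supseteq\beta$ be the component of $p$ with respect to $A'$. It is a $G_{AA'}$-orbit and $p'$ is $G_{AA'}$-invariant, so $\beta\cap p'\ne\emptyset$ gives $I\subseteq p'$. Suppose $\beta$ meets two blocks of $p'$. Since $G_{AA',\beta}$ is transitive on $\beta$ and preserves $\le'$, Lemma~\ref{lem:noend} shows that $\beta$ meets infinitely many blocks of $p'$, and by conjugacy so does every block in $I$. Lemma~\ref{lem:lex}, applied to $\le$ and $\le'$ on $I$ over $A\cup A'$, contradicts slowness.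
\end{proof}

\begin{lemma}\label{lem:fewOrbits}
Let $\beta$ be a block of $p$, let $D\cap\beta=\emptyset$ and $u\in\beta$. Then $G_{ADu}$ has at most two infinite orbits on $\beta\setminus\{u\}$, and if it has exactly two, it has no finite orbit there.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:rich} to the component of $p$ with respect to $D$ that contains $\beta$. The group $G_{AD,\beta}$ is transitive on $\beta$ and the stabilizer of $u$ in it is $G_{ADu}$, so $b_{j+1}$ is the number of $G_{ADu}$-orbits on $j$-tuples of distinct elements of $\beta\setminus\{u\}$. With three infinite orbits, each entry can be placed in any of them, so $b_{j+1}\ge3^j$ and $B(\tfrac12)\ge(e^{3/2}-1)/3>1$. With two infinite orbits and a finite one, we may also place one entry in the finite orbit, so $b_{j+1}\ge2^j+j2^{j-1}$. Thus $B'(x)\ge(1+x)e^{2x}$ coefficientwise and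
\[
B(\tfrac12)\ge\int_0^{1/2}(1+x)e^{2x}\,dx=\Bigl[\tfrac14e^{2x}+\tfrac12xe^{2x}\Bigr]_0^{1/2}=\frac e2-\frac14>1.
\]
In both cases $G$ would be fast.
\end{proof}

\section{Blocks are single points}\label{sec:blocks}

\begin{proposition}\label{prop:points}
If $G$ is primitive and slow, then every block of every ordered orbit is a single point.
\end{proposition}

Primitivity is essential. Let $G$ be the group of permutations of $\mathbb{Q}\times\mathbb{N}$ that preserve the preorder given by the first coordinate. Its orbits on $n$-tuples of distinct points correspond to ordered partitions of $[n]$, so $\sum_nF_nx^n/n!=1/(2-e^x)$ with $F_0=1$. This series has nonnegative coefficients and converges at $x=2/3<\ln2$, so $F_n/n!=O((3/2)^n)$ and $G$ is slow, although its blocks are infinite. Hence no count inside one ordered orbit can prove the proposition, and we have to compare a block with its translates under the whole group. Primitivity makes translates overlap. We show that some are even nested, and then study the translates inside one large block $\Sigma$: they can neither cross nor form a laminar family.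

For the whole section let $G$ be primitive and slow, and suppose that $\mathfrak{p}_0$ is an ordered orbit whose blocks have at least two points. Let $\mathcal{B}$ be the set of all $G$-translates of its blocks; it is a single $G$-orbit. A \emph{presentation} of $\gamma\in\mathcal{B}$ is a translate $(A',p',\le')=g\mathfrak{p}_0$ that has $\gamma$ as a block; we then say that $A'$ \emph{presents} $\gamma$. Recall that $A'\cap p'=\emptyset$.

\subsection{Nested translates}

\begin{lemma}[Absorption]\label{lem:absorb}
If $\beta,\beta'\in\mathcal{B}$ intersect and some $A'$ presenting $\beta'$ is disjoint from $\beta$, then $\beta\subseteq\beta'$.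
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:blockin}, $\beta$ lies in one block of the presentation of $\beta'$, and this block meets $\beta'$.
\end{proof}

So overlaps without inclusion are possible only when each block contains a parameter of the other. The next lemma treats this situation. A member $\beta$ that contains a parameter of $p$ is anchored there, while the blocks of $p$ can slide along $p$; so $\beta$ cannot meet $p$ only in isolated blocks.

\begin{lemma}[Sliding]\label{lem:slide}
Let $\beta\in\mathcal{B}$ be presented by $A'$, and let $(A,p,\le)$ be any ordered orbit with $A\cap\beta\ne\emptyset$ and $p\cap\beta\ne\emptyset$. Then $\beta$ contains a component of $p$ with respect to $A'$. In particular $\beta$ properly contains a block of $p$.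
\end{lemma}

\begin{proof}
Let $t\in A\cap\beta$. The group $G_{AA'}$ fixes $t$ and preserves the presentation of $\beta$, so it preserves $\beta$. The components of $p$ with respect to $A'$ are $G_{AA'}$-orbits, so each is contained in $\beta$ or disjoint from it. Suppose all are disjoint from $\beta$. Then there is $w\in\beta\cap\kappa$ for a block $\kappa$ of $p$ that meets $A'$. Put $V=A'\cap\kappa$ and $D=A'\setminus\kappa$, and let $I\supseteq\kappa$ be the component of $p$ with respect to $D$. The set $I\setminus\kappa$ is the union of two components with respect to $A'$, so it is disjoint from $\beta$.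

Since $I$ is a $G_{AD}$-orbit with more than one block, there is $g\in G_{AD}$ with $g\kappa\ne\kappa$; both $g\kappa$ and $g^{-1}\kappa$ lie in $I\setminus\kappa$. The member $g\beta$ is presented by $gA'=D\cup gV$, and $t=gt\in\beta\cap g\beta$. The set $D\subseteq A'$ misses $\beta$, and $gV\subseteq g\kappa$ misses $\beta$. By Lemma~\ref{lem:absorb}, $\beta\subseteq g\beta$. Hence $g^{-1}w\in\beta\cap g^{-1}\kappa=\emptyset$, a contradiction. The last sentence holds because a component contains more than one block.
\end{proof}

\begin{lemma}\label{lem:nested}
There are $\gamma\subsetneq\gamma'$ in $\mathcal{B}$. All members of $\mathcal{B}$ are infinite.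
\end{lemma}

\begin{proof}
The family $\mathcal{B}$ is $G$-invariant and covers $\Omega$, and its members are proper subsets with at least two points. By primitivity it is not a partition, so there are intersecting members $\beta\ne\beta'$. Let $(A,p,\le)$ be a presentation of $\beta$. If $A\cap\beta'=\emptyset$, then $\beta'\subsetneq\beta$ by Lemma~\ref{lem:absorb}. Otherwise $\beta'$ properly contains a block of $p$ by Lemma~\ref{lem:slide}. All members of $\mathcal{B}$ have the same cardinality, and one properly contains another, so they are infinite.
\end{proof}

\subsection{A minimal nested pair}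

If $\gamma\subsetneq\Sigma$ in $\mathcal{B}$ and $A_\gamma$ presents $\gamma$, then $A_\gamma\cap\Sigma\ne\emptyset$, since otherwise $\Sigma\subseteq\gamma$ by Lemma~\ref{lem:absorb}. So the small block is described with parameters inside the large one, and we want as few of them as possible. Let $v\ge1$ be the minimum of $|A_\gamma\cap\Sigma|$ over all such $\gamma,\Sigma,A_\gamma$. Fix $\beta\subsetneq\Sigma$ in $\mathcal{B}$ and a presentation $(A_1,p_1,\le)$ of $\beta$ attaining the minimum, fix $A^+$ presenting $\Sigma$, and put
\[
U=A_1\cap\Sigma,\qquad D=A_1\setminus\Sigma,\qquad C_0=A^+\cup D,\qquad H=G_{C_0,\Sigma},\qquad\mathcal{C}=\{h\beta:h\in H\}.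
\]
Thus $|U|=v$ and $C_0\cap\Sigma=\emptyset$. We record the basic facts.
\begin{itemize}
\item $H$ is transitive on $\Sigma$, by Lemma~\ref{lem:components}(b).
\item For nonempty finite $S\subseteq\Sigma$, the pointwise stabilizer $H_S$ equals $G_{C_0S}$, because fixing $A^+$ and a point of $\Sigma$ preserves $\Sigma$. In particular $H_S$ has finitely many orbits.
\item Let $p$ be the component of $p_1$ with respect to $A^+$ that contains $\beta$. It is an ordered orbit over $A_1\cup A^+=C_0\cup U$, so $H_U$ is transitive on $p$ and $U\cap p=\emptyset$. Also $p\subseteq\Sigma$, since $p$ meets the $H_U$-invariant set $\Sigma$.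
\item The members of $\mathcal{C}$ are subsets of $\Sigma$ and members of $\mathcal{B}$, and all blocks of $p$ belong to $\mathcal{C}$.
\item For $h\in H$, the translate $hp$ is an ordered orbit over $C_0\cup hU$, and its blocks are presented by $hA_1=hU\cup D$.
\end{itemize}
Minimality of $v$ makes $U$ behave like a single point.

\begin{lemma}\label{lem:allornothing}
If $\sigma\in\mathcal{C}$ meets $p$, then $U\subseteq\sigma$ or $U\cap\sigma=\emptyset$.
\end{lemma}

\begin{proof}
Write $\sigma=h^{-1}\beta$ with $h\in H$, and suppose $U\cap\sigma\ne\emptyset$. Then $\beta$ meets both $hp$ and $hU$. By Lemma~\ref{lem:slide}, $\beta$ properly contains a block $\kappa$ of $hp$. Since $hU\cup D$ presents $\kappa$ and $D\cap\beta=\emptyset$, minimality gives $|hU\cap\beta|\ge v=|hU|$. So $hU\subseteq\beta$ and $U\subseteq\sigma$.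
\end{proof}

We can now describe the blocks of $p$ from one point of $U$ and the family $\mathcal{C}$, which turns the situation into a structure on $\Sigma$ that is invariant under the transitive group $H$. Fix $a\in U$. For $z\ne z'$ in $\Sigma$ let
\[
[z']_z=\bigcup\{\sigma\in\mathcal{C}:z'\in\sigma,\ z\notin\sigma\},
\]
the ``block of $z'$ as seen from $z$''. Then $h[z']_z=[hz']_{hz}$ for $h\in H$. Let $T\subseteq\Sigma^2$ be the $H$-orbit of $(a,y)$ for $y\in p$; it does not depend on $y$, since $H_U\le H_a$ is transitive on $p$. Put $T(z)=\{z':(z,z')\in T\}$.

\begin{lemma}\label{lem:seen}
\begin{enumerate}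
\item[(a)] For $y\in p$, the set $[y]_a$ is the block $[y]$ of $y$ in $p$.
\item[(b)] For $(z,z')\in T$, the set $[z']_z$ is a member of $\mathcal{C}$ that contains $z'$ and misses $z$. Every member of $\mathcal{C}$ has this form.
\item[(c)] If $(z,z')\in T$ and $w\in[z']_z$, then $(z,w)\in T$ and $[w]_z=[z']_z$.
\item[(d)] For $z\in\Sigma$, the sets $[z']_z$ with $z'\in T(z)$ partition $T(z)$; call them \emph{$z$-classes}. The group $H_z$ permutes the $z$-classes transitively, and the stabilizer $H_{z,\sigma}$ of a $z$-class $\sigma$ is transitive on $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}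
(a) The block $[y]$ is a member of $\mathcal{C}$ that contains $y$ and misses $a$. Conversely let $y\in\sigma\in\mathcal{C}$ and $a\notin\sigma$. Then $U\cap\sigma=\emptyset$ by Lemma~\ref{lem:allornothing}, and $D\cap\sigma=\emptyset$ because $\sigma\subseteq\Sigma$. So $A_1$, which presents $[y]$, misses $\sigma$, and $\sigma\subseteq[y]$ by Lemma~\ref{lem:absorb}.

(b), (c) Write $(z,z')=(ha,hy)$ with $h\in H$, $y\in p$. Then $[z']_z=h[y]$, which gives the first part of (b); and $h\beta=[hy]_{ha}$ for $y\in\beta$ gives the second. If $w\in h[y]$, then $w=hy'$ with $y'\in[y]\subseteq p$, so $(z,w)=(ha,hy')\in T$ and $[w]_z=h[y']=h[y]$.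

(d) The partition property is (b) and (c). The group $H_z$ preserves the partition, and it is transitive on $T(z)$ because $T$ is an $H$-orbit.
\end{proof}

\begin{lemma}\label{lem:dichotomy}
Either $\mathcal{C}$ is laminar, or $T$ is symmetric and $W(z,y)=[y]_z\cap[z]_y$ is nonempty for all $(z,y)\in T$.
\end{lemma}

\begin{proof}
Let $\sigma=[z']_z$ and $\rho=[y']_y$, with $(z,z'),(y,y')\in T$, have a common point $w$ and not be nested. If $y\notin\sigma$, then $\sigma$ is one of the sets whose union is $[w]_y$, and $[w]_y=\rho$ by Lemma~\ref{lem:seen}(c), so $\sigma\subseteq\rho$. Hence $y\in\sigma$, and by the same argument with the roles exchanged $z\in\rho$. By Lemma~\ref{lem:seen}(c), $(z,y),(y,z)\in T$, $\sigma=[y]_z$ and $\rho=[z]_y$. Since $T$ is one $H$-orbit and contains a pair together with its reverse, it is symmetric, and $W(z,y)\ni w$ is nonempty for this pair, hence for all pairs.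
\end{proof}

\subsection{The crossing case}

\begin{lemma}\label{lem:crossing}
The family $\mathcal{C}$ is laminar.
\end{lemma}

\begin{proof}
Suppose not. Then $T$ is symmetric and the sets $W(z,y)=W(y,z)$ are nonempty; they all have the same cardinality. We show that $G$ is fast. If these sets are infinite, a block of $p$ contains infinitely many blocks of the same kind together with an extra infinite set, and this self-similarity makes it rich in the sense of Lemma~\ref{lem:rich}. If they are finite, $n$ points of $p$ determine about $n^2/2$ disjoint sets.

\emph{The set $[a]_b$ contains half of $p$.} Let $b\in p$; then $(b,a)\in T$. The set $[a]_b$ is $H_{Ub}$-invariant, and $p_{<b}$, $p_{>b}$ are $H_{Ub}$-orbits by Lemma~\ref{lem:onepoint}(b), so each is contained in $[a]_b$ or disjoint from it. Suppose both are disjoint from it. By conjugacy under $H_U$, $[a]_d\cap p\subseteq[d]$ for all $d\in p$. Take $d<b$. The member $[a]_b$ of $\mathcal{C}$ contains $a$ and misses $d$, so $[a]_b\subseteq[a]_d$. Hence $[a]_b\cap p\subseteq[b]\cap[d]=\emptyset$. But $W(a,b)=[b]\cap[a]_b$ is a nonempty subset of $[a]_b\cap p$, a contradiction. After reversing the preorder on $p$ if necessary, and by conjugacy,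
\begin{equation}\label{eq:half}
p_{<b}\subseteq[a]_b\qquad\text{for all }b\in p.
\end{equation}

\emph{Infinite intersections.} Suppose the sets $W(z,y)$ are infinite. Fix $b\in p$ and put $\rho=[a]_b$. Let $c_k$ be the number of $H_{b,\rho}$-orbits on $k$-tuples of distinct elements of $\rho$. We read $c_k$ in two ways. First, an element of $H$ that takes $(b,a)$ to $(a,b)$ takes $\rho$ to $[b]_a=[b]$, so $c_k$ is the number of $H_{a,[b]}$-orbits on $k$-tuples of distinct elements of $[b]$. By Lemma~\ref{lem:seen}(d), this is the number of $H_a$-orbits on $k$-tuples of distinct elements in one $a$-class, and every $a$-class realizes each of these orbits. Second, $H_{b,\rho}$ is transitive on $\rho$ and the stabilizer of $a$ in it is $H_{ab}$, so $c_{k+1}$ is the number of $H_{ab}$-orbits on $k$-tuples of distinct elements of $\rho\setminus\{a\}$.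

By \eqref{eq:half}, the set $\rho\setminus\{a\}$ contains the infinitely many $a$-classes $[d]$ with $d<b$. It also contains the infinite $H_{ab}$-invariant set $W(a,b)\subseteq[b]$, which is disjoint from these classes. To build a $k$-tuple, choose a subset $S\subseteq[k]$ of labels to be placed in $W(a,b)$, partition $[k]\setminus S$ into parts of sizes $j_1,\dots,j_r$, place the parts in distinct classes $[d]$, and choose one of the $c_{j_i}$ orbits of $H_a$ for the subtuple on the $i$-th part. The set $S$, the partition and these orbits are $H_{ab}$-invariants. Hence
\[
c_{k+1}\ \ge\ \sum_{S\subseteq[k]}\ \sum_{\text{partitions of }[k]\setminus S}c_{j_1}\cdots c_{j_r}\qquad(k\ge0).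
\]
Define $\varphi_1,\varphi_2,\dots$ by the same recursion with equality; then $c_k\ge\varphi_k$ by induction. By the exponential formula for set partitions, $\Phi(x)=\sum_{k\ge1}\varphi_kx^k/k!$ is the unique formal power series with $\Phi(0)=0$ and $\Phi'=e^xe^{\Phi}$. The series $-\ln(2-e^x)=\sum_{m\ge1}(e^x-1)^m/m$ has derivative $e^x/(2-e^x)$ and so solves this equation; it has nonnegative coefficients and converges at $x=\frac12$ because $\sqrt e-1<1$. Since $2-\sqrt e<0.352<1/e$, we get $\Phi(\frac12)=-\ln(2-\sqrt e)>1$. Now apply Lemma~\ref{lem:rich} to $p$ over $C_0\cup U$ and the block $[b]$. As $G_{C_0U,[b]}\le H_{a,[b]}$, we have $b_j\ge c_j\ge\varphi_j$, so $B(\frac12)>1$ and $G$ is fast, a contradiction.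

\emph{Finite intersections.} Suppose the sets $W(z,y)$ are finite. We first show:
\begin{equation}\label{eq:finite}
\text{for given $y,w$, only finitely many $z$ satisfy $(z,y)\in T$ and $w\in W(z,y)$.}
\end{equation}
For $(y,z)\in T$ let $N_y(z)$ be the set of elements of $[z]_y$ whose $H_{yz}$-orbit is finite. It is finite, because $H_{yz}$ has finitely many orbits, and it contains $z$. Let $w\in N_y(z)$. Then $(y,w)\in T$ and $[w]_y=[z]_y$. An element of $N_y(w)$ has a finite orbit under $H_{yzw}\le H_{yw}$, and $H_{yzw}$ has finite index in $H_{yz}$, so $N_y(w)\subseteq N_y(z)$. An element of $H_y$ takes $z$ to $w$, so the two sets have the same size. Hence they are equal, and $z\in N_y(w)$. Now $W(z,y)$ is a finite $H_{yz}$-invariant subset of $[z]_y$, so $W(z,y)\subseteq N_y(z)$. Thus every $z$ as in \eqref{eq:finite} lies in the finite set $N_y(w)$.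

Let $b_1<\dots<b_n$ in $p$. For $i<j$ we have $b_i\in[a]_{b_j}$ by \eqref{eq:half}, so $(b_j,b_i)\in T$ by Lemma~\ref{lem:seen}(c). Put $W_{ij}=W_{ji}=W(b_i,b_j)$. We claim that these sets are pairwise disjoint. Suppose $W_{ij}\cap W_{kl}\ne\emptyset$ with $\{i,j\}\ne\{k,l\}$, and name the indices so that $l\notin\{i,j\}$. Then $b_l$ lies in a component $I$ of $p$ with respect to $\{b_i,b_j,b_k\}$, an infinite orbit of the stabilizer of these points in $H_U$. This stabilizer preserves $W_{ij}$, so for every $b\in I$ we have $(b,b_k)\in T$ and $W_{ij}\cap W(b,b_k)\ne\emptyset$. Since $W_{ij}$ is finite, some $w$ lies in $W(b,b_k)$ for infinitely many $b$, contradicting \eqref{eq:finite}.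

Let $P=C_0\cup\{b_1,\dots,b_n\}$. The $\binom n2$ sets $W_{ij}$ are nonempty, pairwise disjoint and $G_P$-invariant. Choosing one point in each and discarding the at most $|P|$ points that lie in $P$, we can apply Lemma~\ref{lem:quad}, and $G$ is fast, a contradiction.
\end{proof}

\subsection{The laminar case}

\begin{proof}[Proof of Proposition~\ref{prop:points}]
By Lemma~\ref{lem:crossing}, $\mathcal{C}$ is laminar. We derive a contradiction.

\emph{Case 1: some member of $\mathcal{C}$ properly contains another.} Translating by $H$, we find $\sigma\in\mathcal{C}$ with $\sigma\subsetneq\beta$. Let $K=G_{C_0U,\beta}\le H$, which is transitive on $\beta$. The sets $k\sigma$, $k\in K$, are members of $\mathcal{C}$ contained in $\beta$. If two of them are disjoint, then $\beta$, and hence every member of $\mathcal{C}$, contains two disjoint members. The group $G_{C_0a}=H_a$ preserves $\mathcal{C}$ and $\beta$ misses $C_0\cup\{a\}$, so Lemma~\ref{lem:trees} makes $G$ fast.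

Otherwise the sets $k\sigma$ form a chain under inclusion. For $y,y'\in\beta$ define $y\le'y'$ if every $k\sigma$ that contains $y'$ contains $y$. This relation is reflexive, transitive and $K$-invariant. It is total, since otherwise one set $k\sigma$ contains $y'$ but not $y$ and another contains $y$ but not $y'$, and these two are not nested. For $y\in\sigma$ and $y'\in\beta\setminus\sigma$ we have $y'\not\le'y$, so there are two classes, hence infinitely many by Lemma~\ref{lem:noend}. Transport $\le'$ to every block of $p$ by $G_{C_0U}$; this is well defined because $\le'$ is $K$-invariant. Lemma~\ref{lem:lex}, applied to $\le$ and $\le'$ on $p$ over $C_0\cup U$, makes $G$ fast.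

\emph{Case 2: no member of $\mathcal{C}$ properly contains another.} Then distinct members are disjoint, and they cover $\Sigma$ because $H$ is transitive. So $\mathcal{C}$ is an $H$-invariant partition of $\Sigma$ into infinite classes, and there are infinitely many classes because all blocks of $p$ are among them. Write $\mathcal{C}(u)$ for the class of $u$. Lemma~\ref{lem:fewOrbits} does not forbid one such partition, but it makes it unique. Then every member of $\mathcal{B}$ has such a partition, including the classes themselves, and two levels are too many.

We claim that $g\mathcal{C}=\mathcal{C}$ for every $g\in G$ with $g\Sigma=\Sigma$. Put $\mathcal{C}'=g\mathcal{C}$ and $C_1=C_0\cup gC_0$. Then $C_1\supseteq A^+$ and $C_1\cap\Sigma=\emptyset$. The group $G_{C_1,\Sigma}$ is transitive on $\Sigma$ by Lemma~\ref{lem:components}(b), and it lies in $H\cap gHg^{-1}$, so it preserves both partitions. Let $u\in\Sigma$. The sets $\mathcal{C}(u)\setminus\{u\}$ and $\Sigma\setminus\mathcal{C}(u)$ are infinite and $G_{C_1u}$-invariant, so each contains an infinite orbit. By Lemma~\ref{lem:fewOrbits} for the block $\Sigma$, there is no further orbit, so these two sets are exactly the $G_{C_1u}$-orbits on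 $\Sigma\setminus\{u\}$. The set $\mathcal{C}'(u)\setminus\{u\}$ is $G_{C_1u}$-invariant, nonempty and not all of $\Sigma\setminus\{u\}$, so it is one of them, and by transitivity of $G_{C_1,\Sigma}$ the same alternative holds for all $u$. If $\mathcal{C}'(u)=\{u\}\cup(\Sigma\setminus\mathcal{C}(u))$ for all $u$, then for $u\ne u'$ with $\mathcal{C}(u)=\mathcal{C}(u')$ the classes $\mathcal{C}'(u)$ and $\mathcal{C}'(u')$ are different and intersect, which is impossible. So $\mathcal{C}'=\mathcal{C}$.

Every $\rho\in\mathcal{B}$ has the form $g\Sigma$, and by the claim $\mathcal{C}_\rho=g\mathcal{C}$ is a well-defined partition of $\rho$ into infinitely many infinite classes, with $g'\mathcal{C}_\rho=\mathcal{C}_{g'\rho}$ for all $g'\in G$. Let $u\in\Sigma$ and $\kappa=\mathcal{C}(u)\in\mathcal{B}$. The group $G_{C_0u}=H_u$ preserves $\Sigma$, $\kappa$ and $\mathcal{C}_\kappa$. So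
\[
\mathcal{C}_\kappa(u)\setminus\{u\},\qquad\kappa\setminus\mathcal{C}_\kappa(u),\qquad\Sigma\setminus\kappa
\]
are three disjoint infinite $G_{C_0u}$-invariant subsets of $\Sigma\setminus\{u\}$. Each contains an infinite orbit, contradicting Lemma~\ref{lem:fewOrbits}.
\end{proof}

\section{An ordered orbit forces high homogeneity}\label{sec:homog}

\begin{proposition}\label{prop:homog}
If $G$ is primitive and slow and there is an ordered orbit $(A,p,\le)$, then $G$ is highly homogeneous.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:points}, $\le$ is a linear order on $p$. So every finite subset of $p$ has an increasing enumeration, and Lemma~\ref{lem:components}(c) says: if $D\cap p=\emptyset$, then $G_{AD}$ is transitive on the $n$-element subsets of $p$. The same holds for each translate $gp$ over $gA$. It remains to show that every finite set lies in a translate of $p$; then any two $n$-sets can be moved into $p$ and onto each other.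

\emph{Gluing.} Let $p_1,p_2$ be translates of $p$, over $A_1,A_2$, with $p_1\cap p_2\ne\emptyset$, and let $X\subseteq p_1\cup p_2$ be finite. We claim that $X$ lies in a translate of $p$. Let $y\in p_1\cap p_2$. Then $y\notin A_2$, and the block of $y$ in $p_1$ is $\{y\}$, so $y$ lies in a component of $p_1$ with respect to $A_2$. This component is an infinite $G_{A_1A_2}$-orbit that meets the $G_{A_1A_2}$-invariant set $p_2$, so it lies in $p_2$, and $p_1\cap p_2$ is infinite. Put $Y=X\cap p_2$ and $D=X\setminus p_2\subseteq p_1$, and choose $Y'\subseteq p_1\cap p_2$ with $|Y'|=|Y|$. Some $g\in G_{A_2D}$ has $gY=Y'$, so $gX=D\cup Y'\subseteq p_1$ and $X\subseteq g^{-1}p_1$.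

The relation ``$x$ and $y$ lie in a common translate of $p$'' is $G$-invariant and symmetric, it is reflexive because $G$ is transitive, and it is transitive by gluing applied to three points. It is not equality, so by primitivity any two points lie in a common translate. If $x_1,\dots,x_{n-1}$ lie in a translate $p_1$, choose a translate $p_2$ containing $x_1$ and $x_n$; gluing puts $x_1,\dots,x_n$ in one translate. Induction on $n$ finishes the proof.
\end{proof}

\section{No ordered orbit: the stable case}\label{sec:stable}

Without an ordered orbit, the factor $n!$ has no visible source, and we aim for more: a slow primitive group must then be highly transitive. The tool is a notion of independence of tuples, and the only counting criterion needed is Lemma~\ref{lem:quad}.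

\subsection{From groups to structures}

For tuples $a,a'$ in a first-order structure and a set $C$, we write $a\equiv_Ca'$ if $a$ and $a'$ satisfy the same formulas with parameters in $C$, that is, have the same \emph{type} over $C$. A complete theory in a countable language with infinite models is \emph{$\omega$-categorical} if it has only one countably infinite model up to isomorphism. By the Ryll-Nardzewski theorem, this holds if and only if there are finitely many $n$-types over $\emptyset$ for each $n$. In that case, if $M$ is the countable model, $G=\operatorname{Aut}(M)$ and $C\subseteq M$ is finite, then $G$ is oligomorphic, $a\equiv_Ca'$ holds if and only if $a,a'$ lie in the same $G_C$-orbit, the $G_C$-invariant subsets of $M^n$ are exactly the sets definable with parameters in $C$, and every type over $C$ in finitely many variables is realized in $M$.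

\begin{lemma}\label{lem:reduction}
Let $G$ be oligomorphic on an infinite set $\Omega$. There is a countable structure $M_0$ with $\omega$-categorical theory such that $G_0=\operatorname{Aut}(M_0)$ has $F_n(G_0)=F_n(G)$ and $f_n(G_0)=f_n(G)$ for all $n$, and $G_0$ is primitive if and only if $G$ is.
\end{lemma}

\begin{proof}
Let $M$ be the structure on $\Omega$ with a relation symbol $R_O$ for each $G$-orbit $O$ on each $\Omega^n$. Every formula defines a $G$-invariant set, so it is equivalent in $\operatorname{Th}(M)$ to a finite disjunction of symbols $R_O$. Hence the $n$-types correspond to the orbits on $\Omega^n$, and $\operatorname{Th}(M)$ is $\omega$-categorical. Let $M_0$ be a countable elementary substructure of $M$. The orbits of $G_0$ on $M_0^n$ are the sets defined by the $R_O$. That the entries of the tuples in $R_O$ are distinct, that $R_{O'}$ arises from $R_O$ by permuting coordinates, and that a given union of binary relations $R_O$ is an equivalence relation, equality or universal, are first-order statements. So $F_n$, $f_n$ and primitivity are the same for $G$ and $G_0$.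
\end{proof}

For the rest of this section, $M$ is a countable structure on $\Omega$ with $\omega$-categorical theory, and $G=\operatorname{Aut}(M)$.

\subsection{Stability}

A formula $\varphi(\bar x;\bar y)$ has the \emph{independence property} (IP) if for each $n$ there are tuples $\bar y_1,\dots,\bar y_n$ and $\bar x_S$, $S\subseteq[n]$, in $M$ such that $\varphi(\bar x_S,\bar y_i)$ holds if and only if $i\in S$. The theory is \emph{NIP} if no formula has IP. It is \emph{stable} if there is no formula $\varphi(\bar x;\bar y)$ such that for each $n$ there are $\bar x_1,\dots,\bar x_n,\bar y_1,\dots,\bar y_n$ with $\varphi(\bar x_i,\bar y_j)$ if and only if $i<j$. We use two theorems. By a theorem of Shelah, if no formula $\varphi(x;\bar y)$ with $x$ a single variable has IP, then the theory is NIP. By a theorem of Simon \cite{simon}, an unstable NIP $\omega$-categorical theory interprets, with finitely many parameters, an infinite linear order.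

\begin{lemma}\label{lem:stable}
If $G$ is slow and there is no ordered orbit, then $\operatorname{Th}(M)$ is stable.
\end{lemma}

\begin{proof}
Suppose the theory has IP, witnessed by $\varphi(x;\bar y)$ with $x$ a single variable and $|\bar y|=d$. Given $n$, take $\bar y_i$ and $x_S$ as in the definition, and let $P$ be the set of entries of the $\bar y_i$, so $|P|\le dn$. The $2^n$ elements $x_S$ are pairwise inequivalent over $P$, and at least $2^n-dn$ of them lie outside $P$. This contradicts Lemma~\ref{lem:quad}, so the theory is NIP.

Suppose it is unstable. An interpretation of an infinite linear order with parameters in a finite set $B$ consists of a set $X\subseteq\Omega^d$ and a linear order on an infinite quotient of $X$, all definable over $B$. Pulling the order back gives a $G_B$-invariant total preorder with infinitely many classes on a $G_B$-invariant set $X\subseteq\Omega^d$. Choose $B,d,X$ and the preorder with $d$ least, and suppose $d>1$. For $x\in\Omega$ consider the classes that contain a tuple with first entry $x$. If there are infinitely many, the fiber $\{\bar x':(x,\bar x')\in X\}\subseteq\Omega^{d-1}$ carries a $G_{Bx}$-invariant total preorder with infinitely many classes,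 against the choice of $d$. So they can be listed as $\kappa_1(x)<\dots<\kappa_{r(x)}(x)$, and $r$ is bounded because it is constant on the finitely many $G_B$-orbits. Every class is some $\kappa_j(x)$, so for some $j$ the map $\kappa_j$ takes infinitely many values. Comparing $\kappa_j(x)$ with $\kappa_j(x')$ gives a $G_B$-invariant total preorder with infinitely many classes on $\{x:r(x)\ge j\}\subseteq\Omega$, again against the choice of $d$. So $d=1$, and one of the finitely many $G_B$-orbits in $X$ meets infinitely many classes. This orbit is an ordered orbit, a contradiction.
\end{proof}

\subsection{Forking independence}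

Let the theory be stable, and work in a monster model, a large saturated elementary extension of $M$, in which tuples with the same type over a small set $C$ are conjugate by an automorphism fixing $C$. A formula $\varphi(x,b)$ \emph{divides} over $C$ if there are $b_1,b_2,\dots\equiv_Cb$ and $k$ such that any $k$ of the formulas $\varphi(x,b_i)$ are inconsistent. It \emph{forks} over $C$ if it implies a finite disjunction of formulas that divide over $C$. We write $a\perp_Cb$ if $a$ satisfies no formula with parameters in $C\cup b$ that forks over $C$, and we omit $C$ if it is empty. Let $C^*=\operatorname{acl}^{\mathrm{eq}}(C)$ be the set of classes of tuples under $\emptyset$-definable equivalence relations that have finitely many conjugates over $C$. The standard facts are as follows.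
\begin{enumerate}
\item[(F1)] \emph{Invariance.} Forking and $\perp$ are preserved by automorphisms.
\item[(F2)] \emph{Symmetry.} $a\perp_Cb$ if and only if $b\perp_Ca$.
\item[(F3)] \emph{Transitivity.} $a\perp_Cbb'$ if and only if $a\perp_Cb$ and $a\perp_{Cb}b'$.
\item[(F4)] \emph{Existence.} For all $a,b,C$ there is $a'\equiv_{C^*}a$ with $a'\perp_Cb$.
\item[(F5)] \emph{Stationarity.} If $a\equiv_{C^*}a'$, $a\perp_Cb$ and $a'\perp_Cb$, then $a\equiv_{C^*b}a'$.
\item[(F6)] \emph{Finite equivalence relation theorem.} If $a\equiv_Ca'$ but $a\not\equiv_{C^*}a'$, then $a$ and $a'$ are inequivalent under some equivalence relation with finitely many classes that is definable over $C$.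
\end{enumerate}
A sequence $a_1,\dots,a_n$ of tuples is \emph{independent} over $C$ if $a_i\perp_Ca_1\dots a_{i-1}$ for all $i$. Write $a_I$ for the subsequence indexed by $I$. For an independent sequence,
\begin{equation}\label{eq:indep}
a_I\perp_{Ca_K}a_J\qquad\text{whenever }I,J,K\text{ are pairwise disjoint.}
\end{equation}
For $K=\emptyset$ use induction on $|I\cup J|$. By (F2) we may assume that the largest index $m$ of $I\cup J$ lies in $I$; put $I'=I\setminus\{m\}$. Then (F3) gives $a_m\perp_{Ca_{I'}}a_J$, induction gives $a_J\perp_Ca_{I'}$, and (F2) and (F3) give $a_J\perp_Ca_I$. For general $K$ apply (F3) to $a_I\perp_Ca_Ka_J$. In particular, subsequences and rearrangements of independent sequences are independent.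

A finite configuration of elements of the monster model has a copy in $M$ with the same type over a given finite $C\subseteq M$, and by (F1) the copy has the same independences. By (F1) again, $\perp$ is $G$-invariant on $M$.

The first lemma says that a point cannot depend on each of two independent tuples. The picture behind the proof is a grid, in which $n$ rows and $n$ columns pin down $n^2$ points.

\begin{lemma}\label{lem:weight}
Let $G$ be slow and $\operatorname{Th}(M)$ stable. There are no $w\in\Omega$, finite $C\subseteq\Omega$ and finite tuples $b,c$ from $\Omega$ with $b\perp_Cc$, $w\not\perp_Cb$ and $w\not\perp_Cc$.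
\end{lemma}

\begin{proof}
Suppose there are. Let $\varphi(x,b)$ and $\psi(x,c)$ be formulas, with further parameters in $C$, that are true of $w$ and fork over $C$. Using (F4) repeatedly, choose $b_1,\dots,b_n,c_1,\dots,c_n$ independent over $C$ with $b_i\equiv_{C^*}b$ and $c_j\equiv_{C^*}c$. Then $b_ic_j\equiv_Cbc$: an automorphism $\sigma$ fixing $C^*$ takes $c_j$ to $c$, we have $\sigma b_i\equiv_{C^*}b$ and $\sigma b_i\perp_Cc$, and (F5) gives $\sigma b_i\equiv_{Cc}b$. So there is an element $w'$ with $w'b_ic_j\equiv_Cwbc$, and by (F4) over $Cb_ic_j$ there is $w_{ij}$ with $w_{ij}b_ic_j\equiv_Cwbc$ that is independent over $Cb_ic_j$ from the tuple of all $b_k$ and $c_k$.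

Let $k\ne i$. Then $b_k\perp_Cb_ic_j$ by \eqref{eq:indep} and $b_k\perp_{Cb_ic_j}w_{ij}$ by (F3) and (F2), so $b_k\perp_Cb_ic_jw_{ij}$ by (F3), and therefore $w_{ij}\perp_Cb_k$. As $\varphi(x,b_k)$ forks over $C$ by (F1), $\varphi(w_{ij},b_k)$ fails, while $\varphi(w_{ij},b_i)$ holds. The same argument with $c$ and $\psi$ in place of $b$ and $\varphi$ shows that $\psi(w_{ij},c_k)$ holds if and only if $k=j$. Copy the configuration into $M$ over $C$, and let $P$ consist of $C$ and the entries of the $b_k$ and $c_k$. Then $|P|\le|C|+n(|b|+|c|)$, and the $n^2$ elements $w_{ij}$ are pairwise inequivalent over $P$. Discarding those in $P$, we contradict Lemma~\ref{lem:quad}.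
\end{proof}

\begin{proposition}\label{prop:stable}
If $G$ is primitive and slow and there is no ordered orbit, then $G$ is highly transitive.
\end{proposition}

\begin{proof}
The theory is stable by Lemma~\ref{lem:stable}. We show that independent sequences of points of the same length have the same type, and that all sequences of distinct points are independent.

\emph{Independent sequences have the same type.} Since $G$ is transitive, all elements have the same type over $\emptyset$. A $\emptyset$-definable equivalence relation on points with finitely many classes is not equality, so by primitivity it is universal in $M$, hence in the monster model. By (F6), all elements have the same type over $\emptyset^*$. Let $x_1,\dots,x_k$ and $x_1',\dots,x_k'$ be independent over $\emptyset$. By induction an automorphism $\sigma$ takes $x_i$ to $x_i'$ for $i<k$. Both $\sigma x_k$ and $x_k'$ are independent from $x_1'\dots x_{k-1}'$, so they have the same type over it by (F5). Hence $x_1\dots x_k\equiv x_1'\dots x_k'$.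

\emph{Two distinct points are independent.} For every point $y$ we have $y\not\perp y$, since $y$ has infinitely many conjugates and so the formula $x=y$ divides over $\emptyset$. Thus the $G$-invariant relation $y\not\perp z$ on $\Omega$ is reflexive; it is symmetric by (F2) and transitive by Lemma~\ref{lem:weight} with $C=\emptyset$. It is not universal, by (F4). By primitivity it is equality.

\emph{Induction step.} Let $k\ge2$, assume that any sequence of at most $k$ distinct points is independent, and suppose that $x_1,\dots,x_{k+1}\in\Omega$ are distinct and not independent. Then $x_{k+1}\not\perp x_1\dots x_k$. We show that each $k$-subset of an independent sequence has its own dependent point, as the sums $t_i+t_j$ of basis vectors do in an infinite vector space over the field with two elements. By (F4) choose independent $t_1,\dots,t_n\in\Omega$; they are distinct, since $t_i\perp t_j$ for $i\ne j$. For each $k$-subset $I\subseteq[n]$ we have $t_I\equiv x_1\dots x_k$, so there is $w_I\in\Omega$ with $t_Iw_I\equiv x_1\dots x_{k+1}$, and $w_I\not\perp t_I$. The point $w_I$ is not among the $t_j$: it differs from the entries of $t_I$, and $t_j\perp t_I$ for $j\notin I$ by \eqref{eq:indep}.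

Suppose $w_I\not\perp t_J$ for a $k$-subset $J\ne I$, and let $C$ be the set of entries of $t_{I\cap J}$. The set $C\cup\{w_I\}$ has at most $k$ points, so $w_I\perp t_{I\cap J}$. By (F3), $w_I\not\perp t_I$ and $w_I\not\perp t_J$ then give $w_I\not\perp_Ct_{I\setminus J}$ and $w_I\not\perp_Ct_{J\setminus I}$. But $t_{I\setminus J}\perp_Ct_{J\setminus I}$ by \eqref{eq:indep}, contradicting Lemma~\ref{lem:weight}. So $w_I\not\perp t_J$ holds if and only if $J=I$, and the points $w_I$ are pairwise inequivalent over $P=\{t_1,\dots,t_n\}$. For $n\ge k+2$ there are $\binom nk\ge\binom n2$ of them, contradicting Lemma~\ref{lem:quad}.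

Hence any two $n$-tuples of distinct points of $\Omega$ are independent, have the same type, and lie in the same $G$-orbit.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be primitive, oligomorphic and slow; we must show that $G$ is highly homogeneous. By Lemma~\ref{lem:reduction}, which preserves these hypotheses and the numbers $f_n$, we may assume that $G=\operatorname{Aut}(M)$ for a countable structure $M$ with $\omega$-categorical theory. If there is an ordered orbit, $G$ is highly homogeneous by Proposition~\ref{prop:homog}. If there is none, $G$ is highly transitive by Proposition~\ref{prop:stable}, and so highly homogeneous by \eqref{eq:fF}.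
\end{proof}

Primitivity entered four times, each time to decide an invariant equivalence relation: the translates of a block do not partition $\Omega$ (Lemma~\ref{lem:nested}); any two points lie in a common translate of the ordered orbit (Proposition~\ref{prop:homog}); and, in the stable case, there is no nontrivial invariant equivalence relation with finitely many classes, and dependence of two points is equality (Proposition~\ref{prop:stable}).

\begin{thebibliography}{9}

\bibitem{orbits}
\emph{Orbits on $n$-tuples for infinite permutation groups}, \texttt{https://github.com/lclem/bibliographer}.

\bibitem{simon}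
P. Simon, \emph{Linear orders in NIP theories}, Adv. Math. 395 (2022).

\end{thebibliography}
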